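# Sobolev extension domains with missing exponents: walls pierced by narrow necks

## 1. Two theorems on the set of extension exponents

Let $n\ge 2$. For a domain $\Omega\subset\mathbb R^n$ let $A_\Omega\subset[1,\infty]$ be the set of all $p$ for which $\Omega$ is a $W^{1,p}$-extension domain, that is, for which there is a bounded linear operator $E:W^{1,p}(\Omega)\to W^{1,p}(\mathbb R^n)$ with $Eu|_\Omega=u$ for all $u\in W^{1,p}(\Omega)$.

**Theorem 1.** For every $n\ge2$ there is a bounded domain $\Omega\subset\mathbb R^n$ with $A_\Omega=[1,\infty]\setminus\{n\}$. So for any $1\le p<n<q\le\infty$, $\Omega$ is a $W^{1,p}$- and a $W^{1,q}$-extension domain but not a $W^{1,n}$-extension domain.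

**Theorem 2.** Let $n\ge 2$.

1. For every compact $F\subset(1,n]$ there is a bounded domain $\Omega\subset\mathbb R^n$ with $A_\Omega=[1,\infty]\setminus F$.
2. If $A_\Omega$ meets both $[1,n)$ and $(n,\infty]$, then $(n,\infty]\subset A_\Omega$.
3. Hence, for fixed $1\le p<r<q\le\infty$, the implication "$p,q\in A_\Omega\Rightarrow r\in A_\Omega$" holds for all domains $\Omega\subset\mathbb R^n$ if and only if $r>n$.

The question behind these statements was posed by P. Hajłasz as an open problem; our source for it is "Optimal Constants in the Theory of Sobolev Spaces and PDEs", https://core.ac.uk/download/595727877.pdf. In plain words: suppose that Sobolev functions on $\Omega$ can be continued to the whole space with norm control when we measure with exponent $p$, and also when we measure with a larger exponent $q$. Can they be continued for every exponent $r$ in between? In other words, is $A_\Omega$ always an interval? Theorem 1 says no, in every dimension. Theorem 2 says which intermediate exponents can be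 lost: those in $(1,n]$ can, those above $n$ cannot, and below or at $n$ the lost set can be any compact subset of $(1,n]$.

One known result will be quoted: the answer to the question is positive whenever the smaller exponent $p$ of the pair $p<q$ satisfies $p\ge n$. It is used only in the next paragraph.

**Deduction of Theorem 2(3) from (1), (2) and the quoted result.** Let $1\le p<r<q\le\infty$. If $r\le n$, then $r\in(1,n]$ because $r>p\ge1$; part (1) with $F=\{r\}$ gives a domain with $p,q\in A_\Omega$ and $r\notin A_\Omega$, so the implication fails. If $r>n$ and $p\ge n$, the implication is the quoted result. If $r>n>p$, then $q>r>n$, so $A_\Omega$ meets $[1,n)$ and $(n,\infty]$, and (2) gives $r\in A_\Omega$. $\square$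

The first approach to the question is interpolation. Suppose even that one and the same operator $E$ works for $p$ and for $q$. To bound $Eu$ for $u\in W^{1,r}(\Omega)$ one would split $u=u_1+u_2$ with $u_1\in W^{1,p}(\Omega)$, $u_2\in W^{1,q}(\Omega)$ and good control of both norms, at every level. On $\mathbb R^n$, say for $1<p<q<\infty$, such splittings are part of standard interpolation theory. On $\Omega$ the natural way to get them is to extend $u$ to $\mathbb R^n$, split there and restrict. But extending $u$ with control in $W^{1,r}$ is exactly what we want to prove, so the argument is circular at this point. Section 8 shows that it cannot be repaired: in our example a single operator is bounded for all $p\ne n$, and no extension operator at all is bounded for $p=n$.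

## 2. Extension domains, traces and the textbook facts

Notation: $x=(x',x_n)\in\mathbb R^{n-1}\times\mathbb R$; $B_r=B(0,r)\subset\mathbb R^n$; $B_r^+=B_r\cap\{x_n>0\}$; $B'$ is the open unit ball of $\mathbb R^{n-1}$ and $B'(c,r)$ are balls of $\mathbb R^{n-1}$; $w_S$ is the average of $w$ over $S$; $\mathcal M$ is the Hardy–Littlewood maximal operator. Positive constants $C,c$ may change from line to line; their dependence is stated. We often use $(a+b)^p\le 2^{p-1}(a^p+b^p)$.

**Fact 1 (ACL).** A function $w\in L^p(G)$ lies in $W^{1,p}(G)$ if and only if it has a representative that is locally absolutely continuous on a.e. line parallel to each axis, with partial derivatives in $L^p$. The "only if" part also holds along coordinate lines of smooth coordinates (we use polar ones).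

**Fact 2 (removable sets).** Let $Z$ be relatively closed in $G$ with $\mathcal H^{n-1}$-null projections along the coordinate directions onto the coordinate hyperplanes. If $w\in W^{1,p}_{loc}(G\setminus Z)$ and $w,\nabla w\in L^p$, then $w\in W^{1,p}(G)$. Indeed a.e. line parallel to an axis misses $Z$, so Fact 1 applies.

**Example (three domains).** A ball has $A_\Omega=[1,\infty]$: for $B_{10}$, put $u(100x/|x|^2)$ at points $10<|x|<20$ and multiply by a cutoff that is $1$ on $B_{10}$ and $0$ off $B_{15}$. Note that this operator does not depend on $p$. A ball minus its centre also has $A_\Omega=[1,\infty]$, by Fact 2 with $Z$ a point, since $n\ge2$. At the other extreme, let $\Omega=B_1\setminus\{x_n=0,\ |x'|\le\frac12\}$. Take $\psi\in C_c^\infty(B_{1/2})$ with $\psi(0)=1$ and let $u=\psi$ for $x_n>0$, $u=0$ otherwise. Then $u\in W^{1,p}(\Omega)$ for every $p$. The slit has measure zero, so an extension would equal $u$ a.e. in $B_1$, and $u$ jumps by $\psi(x',0)\neq0$ on every vertical line with $x'$ near $0$.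 This contradicts Fact 1, so $A_\Omega=\emptyset$. Our holes must therefore be thick, to leave room for the extension.

**Fact 3 (Poincaré).** If $D$ is a half ball, or a box with side ratios bounded by $L$, and $S\subset D$ has $|S|\ge|D|/L$, then
$$\int_D|w-w_S|^p\le C(n,p,L)(\operatorname{diam}D)^p\int_D|\nabla w|^p ,\qquad 1\le p<\infty.$$
This is the usual Poincaré inequality for $w-w_D$ together with $|w_S-w_D|^p\le|S|^{-1}\int_D|w-w_D|^p$.

**Fact 4 (trace).** Let $1\le p<\infty$ and $v\in W^{1,p}(B_2^+)$. There is a function $g$ on $B'(0,2)$, the *trace* of $v$, with $g\in L^p(B'(0,r))$ for $r<2$ and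
$$|g(x')-v(x',t)|\le\int_0^t|\partial_tv(x',\tau)|\,d\tau\qquad\text{for a.e. }(x',t)\in B_2^+. \tag{1}$$
So $g$ is the limit of $v$ along a.e. vertical line. In the same way, for the half circles
$$\varphi\mapsto\big(c+(a+s\cos\varphi)\omega,\ s\sin\varphi\big),\quad 0<\varphi<\pi,\qquad (s,\omega)\in(0,\tfrac a2)\times S^{n-2}, \tag{2}$$
if they lie in $B_2^+$, and for the arcs
$$\alpha\mapsto(\rho\cos\alpha\,\omega,\ \rho\sin\alpha),\quad 0<\alpha<\tfrac\pi4,\qquad(\rho,\omega)\in(0,2)\times S^{n-2}, \tag{3}$$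
the difference of the values of $g$ at the two ends of a.e. half circle (2), and the difference of $g$ at the starting point and $v$ at a.e. point of a.e. arc (3), are at most the integral of $|\nabla v|$ with respect to arc length in between. For $n=2$, $S^{n-2}=\{\pm1\}$ with counting measure.

*Proof.* Take $v_k\in C^\infty(\overline{B_2^+})$ with $v_k\to v$ in $W^{1,p}(B_2^+)$, and $g_k=v_k(\cdot,0)$. From $|g_k-g_l|\le|v_k-v_l|(\cdot,t)+\int_0^t|\partial_t(v_k-v_l)|d\tau$, averaged over $0<t<\sqrt{4-r^2}$, we see that $g_k$ is Cauchy in $L^p(B'(0,r))$; let $g$ be the limit. The inequality $|g_k(x')-v_k(x',t)|\le\int_0^t|\partial_tv_k|d\tau$ passes to the limit a.e. along a subsequence, because $\int|\partial_tv_k-\partial_tv|d\tau\to0$ in $L^1_{loc}(dx')$. This is (1). The two families (2), (3) are treated in the same way: the claimed inequality holds for $v_k$. The volume elements are $(a+s\cos\varphi)^{n-2}s\,ds\,d\varphi\,d\omega$ and $(\rho\cos\alpha)^{n-2}\rho\,d\rho\,d\alpha\,d\omega$, whose densities lie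 between positive constants when the parameters $s$, resp. $\rho$, stay in a compact set; for such parameters the ends on $\{x_n=0\}$ lie in some $B'(0,r)$, $r<2$. So on compact sets of parameters both sides converge in $L^1$, and we pass to an a.e. convergent subsequence. $\square$

By (1) and Hölder, if $g(x')=0$, then
$$|v(x',t)|^p\le t^{p-1}\int_0^t|\partial_tv(x',\tau)|^pd\tau. \tag{4}$$

Two more facts are used without comment. If $\Phi$ is bi-Lipschitz, then $u\mapsto u\circ\Phi$ preserves $W^{1,p}$ and $|\nabla(u\circ\Phi)|\le\operatorname{Lip}(\Phi)\,|\nabla u|\circ\Phi$ a.e. And the even reflection $v(x',|t|)$ of a Sobolev function $v(x',t)$, $t>0$, is Sobolev across $\{t=0\}$: on a.e. vertical line it has equal one-sided limits at $t=0$ and an integrable derivative, so Fact 1 applies.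

## 3. A wall with necks

**Definition (hole).** Let $N\subset\overline{B'(0,1/2)}$ be a nonempty finite union of disjoint closed balls of positive radius in $\mathbb R^{n-1}$, and put
$$h(x')=\operatorname{dist}\big(x',\,N\cup(\mathbb R^{n-1}\setminus B')\big),\qquad H=\{x:\ x'\in\overline{B'}\setminus\operatorname{int}N,\ |x_n|\le h(x')\}.$$
We call $H$ the hole, or wall, with necks $N$.

**Example.** Let $n=2$ and $N=[-\varepsilon,\varepsilon]$. Over $[\varepsilon,1]$ the set $H$ is $|x_2|\le\min(x_1-\varepsilon,1-x_1)$, a square standing on a corner, with corners $(\varepsilon,0)$, $(1,0)$ and $(\frac{1+\varepsilon}2,\pm\frac{1-\varepsilon}2)$. With its mirror image it makes two diamonds that leave a gap of width $2\varepsilon$ between them. At scales between $\varepsilon$ and $1$ the complement of $H$ looks like two opposite cones meeting at the gap. For $n\ge3$ and $N=\overline{B'(0,\varepsilon)}$ one rotates this picture about the $x_n$-axis.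

We record the elementary properties of holes.

1. $h$ is $1$-Lipschitz and vanishes on $N$ and off $B'$. On $B'$, $h\le1-|x'|$, and $h\le|x'|+\frac12$ because $N$ has a point in $\overline{B'(0,1/2)}$. So $h\le\frac34$.
2. $H$ is closed, and $|x|\le|x'|+h(x')\le1$ on $H$; so $H\subset\overline{B_1}$ is compact.
3. $B_3\setminus H$ is connected. From any of its points in $B_2$ move vertically, up if $x_n\ge0$ and down if $x_n<0$. If $x'\in\overline{B'}\setminus\operatorname{int}N$, then $|x_n|>h(x')$ at the start and $|x_n|$ grows; otherwise the whole vertical line misses $H$. So we reach the shell $B_3\setminus B_2$ without meeting $H$, and the shell is connected as $n\ge2$.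

## 4. The price of a jump through one neck

We try the simplest case by hand: one neck, $N=\overline{B'(0,\varepsilon)}$, and a function equal to $1$ above the wall and $0$ below it. What does the jump cost inside $B_3\setminus H$, and what must any extension pay?

**Lemma 3.** Let $1\le p<\infty$, $0<\varepsilon\le\frac1{32}$, and let $H$ be the hole of $N=\overline{B'(0,\varepsilon)}$. Put $w(x)=\min(1,\max(0,\frac12+x_n/\varepsilon))$, let $\psi$ be a Lipschitz cutoff with $0\le\psi\le1$, $\psi=1$ on $B_{1/4}$, $\psi=0$ off $B_{1/2}$, $|\nabla\psi|\le4$, and let $u=\psi w$. With constants depending only on $n,p$: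

(a) $\displaystyle\int_{B_3\setminus H}(|u|^p+|\nabla u|^p)\le C(1+\varepsilon^{n-p})$.

(b) If $f\in W^{1,p}(B_{1/4})$ and $f=u$ a.e. on $B_{1/4}\setminus H$, then $\displaystyle\int_{B_{1/4}}|\nabla f|^p\ge c\int_{4\varepsilon}^{1/4}\rho^{n-1-p}\,d\rho$.

*Proof.* **Step 1.** We show that in $B_{1/2}\setminus H$ the function $w$ varies only near the neck. Let $x\in B_{1/2}\setminus H$ with $|x_n|<\varepsilon/2$. Either $|x'|\le\varepsilon$, or $|x_n|>h(x')$; in the second case $h(x')=|x'|-\varepsilon$, since $|x'|<\frac12$, and so $|x'|<\frac32\varepsilon$. So $\nabla w$ vanishes a.e. in $B_{1/2}\setminus H$ outside a set of measure at most $C\varepsilon^n$, on which $|\nabla w|\le1/\varepsilon$. Since $0\le u\le\chi_{B_{1/2}}$ and $|\nabla u|\le4+|\nabla w|$ on $B_{1/2}$, (a) follows.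

**Step 2.** We show that $f$ must drop from $1$ to $0$ on every sphere of radius between $\varepsilon$ and $1$. Let $4\varepsilon<r<\frac14$. On $\partial B_r\cap\{x_n>|x'|\}$ we have $h(x')\le|x'|<x_n$, because $0\in N$, and $x_n>r/\sqrt2>\varepsilon/2$; so these points lie off $H$ and $u=1$ there. In the same way $u=0$ on $\partial B_r\cap\{x_n<-|x'|\}$. By Fact 1 in spherical coordinates, for a.e. $r$ and a.e. meridian of $\partial B_r$, with polar angle $\alpha$ from the positive $x_n$-axis,
$$1\le\int_{\pi/4}^{3\pi/4}r|\nabla f|\,d\alpha\le r\,(\tfrac\pi2)^{1-\frac1p}\Big(\int_{\pi/4}^{3\pi/4}|\nabla f|^pd\alpha\Big)^{1/p}.$$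
So $\int|\nabla f|^pd\alpha\ge cr^{-p}$. The surface element of $\partial B_r$ is $r^{n-1}\sin^{n-2}\alpha\,d\alpha\,d\omega$ with $\sin\alpha\ge2^{-1/2}$ here. Therefore $\int_{\partial B_r}|\nabla f|^pd\mathcal H^{n-1}\ge cr^{n-1-p}$, and integration in $r$ gives (b). $\square$

Compare the two prices as $\varepsilon\to0$. For $p<n$ the function costs a bounded amount inside, and the lower bound for the extension is at most $1/(n-p)$. For $p>n$ the price inside may grow like $\varepsilon^{n-p}$, and the lower bound is at most $(4\varepsilon)^{n-p}/(p-n)$, of the same order. For $p=n$ the price inside is bounded, while every extension pays at least $c\log\frac1{16\varepsilon}$. In the plane: for $p=1$ we compare $1+\varepsilon$ with $\int_{4\varepsilon}^{1/4} d\rho\le\frac14$; for $p=3$ we compare $1+\varepsilon^{-1}$ with $\int_{4\varepsilon}^{1/4}\rho^{-2}d\rho=\frac1{4\varepsilon}-4$; only for $p=2$ does a logarithm appear on one side alone.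

So one domain that contains scaled copies of these walls with $\varepsilon_j\to0$ will lose the exponent $n$. What is left for Theorem 1 is the harder half: for $p\ne n$, every function, not only this one, must be extended with a bound independent of $\varepsilon$.

## 5. Filling a hole: a Hardy inequality suffices

For $x=(x',t)\in B_2^+$ let $\Phi^\pm(x',t)=(x',\pm(h(x')+t))$. These maps are bi-Lipschitz onto their images, measure preserving, and have Lipschitz constant $\le2$, since $|x'-y'|$ and $|t-\tau|$ become at most $|x'-y'|$ and $|x'-y'|+|t-\tau|$. They map $B_2^+$ into $\{\pm x_n>h\}\cap B_3\subset B_3\setminus H$, since $2+\frac34<3$. For $u\in W^{1,p}(B_3\setminus H)$ put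
$$v^\pm=u\circ\Phi^\pm,\qquad v=v^+-v^-\in W^{1,p}(B_2^+),\qquad g=\text{trace of }v .$$
In words, $v^\pm$ is $u$ above and below the wall, after the wall has been flattened, and $g$ is the jump of $u$ across the wall. Then
$$\|\nabla v^\pm\|_{L^p(B_2^+)}\le2\|\nabla u\|_{L^p(B_3\setminus H)},\quad\|\nabla v\|_{L^p(B_2^+)}\le4\|\nabla u\|_{L^p(B_3\setminus H)},\quad g=0\ \text{a.e. on }N\cup\{1<|x'|<2\}. \tag{5}$$
For the last claim: if $x'\in\operatorname{int}N$ or $1<|x'|<2$, then $h=0$ near $x'$, so $v(x',t)=u(x',t)-u(x',-t)$, and $u$ is Sobolev near $(x',0)$, hence continuous across $t=0$ on a.e. vertical line; $\partial N$ is a null set.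

**Lemma 4.** Let $1\le p<\infty$ and suppose that for all $v\in W^{1,p}(B_2^+)$ whose trace $g$ vanishes a.e. on $N\cup\{1<|x'|<2\}$,
$$\int_{B'\setminus N}|g|^p\,h^{1-p}\,dx'\le K^p\int_{B_2^+}|\nabla v|^p. \tag{$\mathrm H_p$}$$
Then there is a linear $E:W^{1,p}(B_3\setminus H)\to W^{1,p}(B_3)$ with $Eu=u$ on $B_3\setminus H$ and
$$\|Eu\|_{L^p(B_3)}\le3\|u\|_{L^p(B_3\setminus H)},\qquad\|\nabla Eu\|_{L^p(B_3)}\le17(1+K)\|\nabla u\|_{L^p(B_3\setminus H)}.$$
For $p=\infty$ the conclusion holds unconditionally, with gradient constant $20$. The operator is given by one formula for all $p$.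

*Proof.* **Step 1.** We define $E$: reflect $u$ into the wall from above and from below, and glue linearly. On $\operatorname{int}H=\{x'\in B'\setminus N,\ |x_n|<h\}$ put
$$U^+(x)=v^+(x',h-x_n),\quad U^-(x)=v^-(x',h+x_n),\quad\theta=\frac{x_n+h}{2h},\quad Eu=\theta U^++(1-\theta)U^-. \tag{6}$$
This makes sense if $(x',t)\in B_2^+$ for $x'\in B'\setminus N$, $0<t\le2h$. And indeed $|x'|+2h\le2-|x'|<2$ if $x'\ne0$, while $2h\le1$ if $x'=0$. The set $H\setminus\operatorname{int}H$ is null. Since $|Eu|\le|U^+|+|U^-|$ and the reflections are measure preserving, $\|Eu\|_{L^p(H)}\le2\|u\|_p$, which gives the first bound.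

**Step 2.** We check that $Eu$ is locally Sobolev away from the set $Z=\{(x',0):x'\in\partial N\cup\partial B'\}$. On the open set $B_3\setminus H$ this is clear, and on $\operatorname{int}H$ too, since $\theta$ is locally Lipschitz there. The remaining points of $B_3\setminus Z$ lie on the graphs $x_n=\pm h(x')$ with $h(x')>0$. Near a point of the upper graph,
$$Eu=U^++(1-\min(\theta,1))(U^--U^+),$$
where $U^+:=u$ for $x_n\ge h$. Here $U^+=v^+(x',|x_n-h|)$ is an even reflection, composed with a bi-Lipschitz map, $U^-=v^-(x',h+x_n)$ is evaluated near $(x',2h)\in B_2^+$, and $\min(\theta,1)$ is locally Lipschitz. The lower graph is treated in the same way. So $Eu\in W^{1,p}_{loc}(B_3\setminus Z)$.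

**Step 3.** We remove $Z$. It is a finite union of $(n-2)$-dimensional spheres (points if $n=2$), so its coordinate projections are $\mathcal H^{n-1}$-null. By Fact 2 it is enough to bound $\nabla Eu$ in $L^p$.

**Step 4.** We estimate the gradient; here the Hardy inequality enters. We have $\partial_n\theta=\frac1{2h}$ and $\nabla'\theta=-\frac{x_n}{2h^2}\nabla'h$, so $|\nabla\theta|\le1/h$ on $\operatorname{int}H$, and
$$|\nabla Eu|\le|\nabla U^+|+|\nabla U^-|+h^{-1}|U^+-U^-| .$$
The maps $(x',x_n)\mapsto(x',h\mp x_n)$ have Lipschitz constant $\le2$ and preserve measure, so $\|\nabla U^\pm\|_{L^p(H)}\le4\|\nabla u\|_p$ by (5). For the last term, compare both values with the traces of $v^\pm$ using (1):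
$$|U^+-U^-|(x)\le|g(x')|+\sum_\pm\int_0^{2h}|\partial_tv^\pm(x',t)|\,dt .$$
By Hölder,
$$\int_{-h}^hh^{-p}\Big(\int_0^{2h}|\partial_tv^\pm|dt\Big)^pdx_n\le2h^{1-p}(2h)^{p-1}\int_0^{2h}|\partial_tv^\pm|^pdt=2^p\int_0^{2h}|\partial_tv^\pm|^pdt,$$
and $\int_{-h}^hh^{-p}|g|^pdx_n=2|g|^ph^{1-p}$. Integrating in $x'$ and using $(\mathrm H_p)$ and (5), $h^{-1}|U^+-U^-|$ has $L^p(H)$-norm at most $2^{1/p}K\|\nabla v\|_p+2\|\nabla v^+\|_p+2\|\nabla v^-\|_p\le(8K+8)\|\nabla u\|_p$. Together with $\|\nabla u\|_p$ on $B_3\setminus H$ we get $(1+4+4+8+8K)\|\nabla u\|_p\le17(1+K)\|\nabla u\|_p$.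

**Step 5.** We treat $p=\infty$. Then $v$ is Lipschitz on the convex set $B_2^+$ with constant $\le4\|\nabla u\|_\infty$, and by continuity its boundary values $g$ vanish on $N\cup\partial B'$. Going to the nearest point, $|g(x')|\le4\|\nabla u\|_\infty h(x')$ for $x'\in B'$. As $|\partial_tv^\pm|\le2\|\nabla u\|_\infty$, $h^{-1}|U^+-U^-|\le(4+8)\|\nabla u\|_\infty$, and with $|\nabla U^\pm|\le4\|\nabla u\|_\infty$ we get $|\nabla Eu|\le20\|\nabla u\|_\infty$. Steps 1–3 are unchanged. $\square$

## 6. A sequence of walls in one domain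

Let $H_j$, $j\ge1$, be holes with necks $N_j$, and let $z_j=8\cdot2^{-j}e_1$, $R_j=\frac12\,2^{-j}$. The balls $B(z_j,3R_j)$ have centres $8\cdot2^{-j}e_1$ and radii $\frac32\,2^{-j}$, so even their closures are pairwise disjoint; they do not contain $0$ and lie in $B_{10}$. Put
$$\Omega=B_{10}\setminus\Big(\{0\}\cup\bigcup_{j\ge1}(z_j+R_jH_j)\Big). \tag{7}$$
$\Omega$ is open, since the holes accumulate only at $0$. It is connected: by property 3 of holes, each point of $B(z_j,3R_j)\setminus(z_j+R_jH_j)$ can be joined inside this set to the shell $B(z_j,3R_j)\setminus B(z_j,2R_j)$. Two points of $\Omega$ outside the balls $B(z_j,2R_j)$ can be joined by a polygonal path in $B_{10}\setminus\{0\}$. It stays away from $0$, so it meets only finitely many $\overline{B(z_j,2R_j)}$; for each of them replace the part from the first to the last visit by a path on the connected sphere $\partial B(z_j,2R_j)\subset\Omega$.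

**Lemma 5.** Let $\Omega$ be as in (7). If $1\le p<\infty$ and $(\mathrm H_p)$ holds for all $N_j$ with one constant $K$, then $p\in A_\Omega$. Always $\infty\in A_\Omega$.

*Proof.* In every $B(z_j,3R_j)$ apply the operator of Lemma 4, rescaled. The lemma bounds the function by the function and the gradient by the gradient, so both estimates are invariant under scaling. The balls are disjoint, so the local bounds add up. Every point of $B_{10}\setminus\{0\}$ has a neighbourhood inside one of the balls or inside $\Omega$, so the result is in $W^{1,p}_{loc}(B_{10}\setminus\{0\})$. We get a bounded linear extension operator into $W^{1,p}(B_{10}\setminus\{0\})$, which equals $W^{1,p}(B_{10})$ by Fact 2, as $n\ge2$. Compose with an extension operator for the ball $B_{10}$. $\square$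

## 7. The Hardy inequality at one neck, $p\ne n$

In $(\mathrm H_p)$ the weight $h^{1-p}$ is singular at the rims $\partial N$ and $\partial B'$. Near a rim we walk along a small half circle to the side where $g$ vanishes.

**Lemma 6 (rim).** Let $a>0$, $c\in\mathbb R^{n-1}$, $T=\{(x',t):t>0,\ (|x'-c|-a)^2+t^2<a^2/4\}\subset B_2^+$, $1\le p<\infty$, and $v\in W^{1,p}(B_2^+)$ with trace $g$. If $g=0$ a.e. on $\{a<|x'-c|<\frac32a\}$, then
$$\int_{a/2<|x'-c|<a}|g|^p\,\big|a-|x'-c|\big|^{1-p}dx'\le C(n,p)\int_T|\nabla v|^p .$$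
The same holds with the roles of $\{a<|x'-c|<\frac32a\}$ and $\{\frac a2<|x'-c|<a\}$ exchanged.

*Proof.* Use the half circles (2). The volume element is $\rho^{n-2}s\,ds\,d\varphi\,d\omega$ with $\rho=a+s\cos\varphi\in(\frac a2,\frac{3a}2)$, so $\rho^{n-2}$ is comparable to $a^{n-2}$. By Fact 4 and $g=0$ at the end $\varphi=0$, the value of $g$ at the end $\varphi=\pi$, that is, at $|x'-c|=a-s$, satisfies $|g|\le\int_0^\pi s|\nabla v|d\varphi$. Hence $|g|^ps^{1-p}\le\pi^{p-1}s\int_0^\pi|\nabla v|^pd\varphi$. Multiply by $a^{n-2}$ and integrate in $s$ and $\omega$; on the left $dx'=(a-s)^{n-2}ds\,d\omega$ and $s=a-|x'-c|$. In the other case interchange the two ends. $\square$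

**Lemma 7.** Let $N=\overline{B'(0,\varepsilon)}$, $0<\varepsilon\le\frac18$. For every $1\le p<\infty$, $p\ne n$, $(\mathrm H_p)$ holds with $K=K(n,p)$ independent of $\varepsilon$.

*Proof.* Here $h=\min(|x'|-\varepsilon,1-|x'|)$ for $\varepsilon<|x'|<1$. Let $v,g$ be as in $(\mathrm H_p)$, $\mathcal E=\int_{B_2^+}|\nabla v|^p$, $C=C(n,p)$.

**Step 1.** We deal with the two rims. If $\frac12<|x'|<1$, then $|x'|-\varepsilon\ge\frac38\ge\frac34(1-|x'|)$, so $h\ge\frac34(1-|x'|)$, and Lemma 6 with $c=0$, $a=1$ bounds this part of the integral by $C\mathcal E$ (here $T\subset B_{3/2}^+$). If $\varepsilon<|x'|<\frac32\varepsilon$, then $h=|x'|-\varepsilon$, and we use Lemma 6 with $c=0$, $a=\varepsilon$, roles exchanged.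

**Step 2.** We turn the vanishing of $g$ into Poincaré inequalities at the outer and at the inner scale:
$$\int_{B_2^+}|v|^p\le C\mathcal E, \tag{8}$$
$$\int_{B_\varepsilon^+}|v|^p\le C\varepsilon^p\int_{B_\varepsilon^+}|\nabla v|^p. \tag{9}$$
Inequality (9) follows from (4) for $|x'|<\varepsilon$, integrated over $B_\varepsilon^+$. The same argument gives $\int_S|v|^p\le C\mathcal E$ for $S=B_2^+\cap\{1<|x'|<2\}$. By Fact 3, $\int_{B_2^+}|v-v_S|^p\le C\mathcal E$, and $|v_S|^p\le|S|^{-1}\int_S|v|^p\le C\mathcal E$; this gives (8). Note that (8) uses only the vanishing of $g$ on $\{1<|x'|<2\}$.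

**Step 3.** We bridge the scales between $\varepsilon$ and $1$ by Hardy's inequality on rays. We claim
$$\int_{B_1^+\setminus B_\varepsilon}|v|^p|x|^{-p}dx\le C\mathcal E. \tag{10}$$

The first thing to try is to start from the outer scale. Let $\psi$ be locally absolutely continuous on $(0,2]$ with $\psi=0$ near $2$. If $p<n$ and $a>0$, integrate by parts; the boundary term at $a$ is $-\frac1{n-p}|\psi(a)|^pa^{n-p}\le0$, so with Hölder
$$\int_a^2|\psi|^p\rho^{n-1-p}d\rho\le\frac p{n-p}\int_a^2|\psi|^{p-1}|\psi'|\rho^{n-p}d\rho\le\frac p{n-p}\Big(\int_a^2|\psi|^p\rho^{n-1-p}d\rho\Big)^{1-\frac1p}\Big(\int_a^2|\psi'|^p\rho^{n-1}d\rho\Big)^{\frac1p}.$$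
The left side is finite. Divide (if $p>1$) and let $a\to0$: $\int_0^2|\psi|^p\rho^{n-1-p}d\rho\le(\frac p{n-p})^p\int_0^2|\psi'|^p\rho^{n-1}d\rho$. Apply this on a.e. ray from $0$ to $\eta v$, where $\eta$ is a Lipschitz cutoff with $\eta=1$ on $B_1$, $\eta=0$ off $B_{3/2}$, and integrate over directions:
$$\int_{B_1^+}|v|^p|x|^{-p}\le C\int_{B_2^+}|\nabla(\eta v)|^p\le C\mathcal E+C\int_{B_2^+}|v|^p\le C\mathcal E$$
by (8). This proves (10) for $p<n$, without using the neck at all.

For $p>n$ this stops working: $n-p$ has the wrong sign and the boundary term at $a$ cannot be dropped. But now we can start from the inner scale, where $g=0$ on the neck. If $\psi$ is absolutely continuous on $[0,1]$ and vanishes near $0$, the boundary term at $1$ is $-\frac1{p-n}|\psi(1)|^p\le0$, and the same computation on $(0,1)$ gives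
$$\int_0^1|\psi|^p\rho^{n-1-p}d\rho\le\Big(\frac p{p-n}\Big)^p\int_0^1|\psi'|^p\rho^{n-1}d\rho.$$
Apply it on a.e. ray to $\eta v$ with $\eta=0$ on $B_{\varepsilon/2}$, $\eta=1$ off $B_\varepsilon$, $|\nabla\eta|\le2/\varepsilon$. By (9),
$$\int_{B_1^+\setminus B_\varepsilon}|v|^p|x|^{-p}\le C\int_{B_1^+}|\nabla(\eta v)|^p\le C\mathcal E+C\varepsilon^{-p}\int_{B_\varepsilon^+}|v|^p\le C\mathcal E .$$
For $p=n$ neither start works, as it must be in view of Lemma 3.

**Step 4.** We pass from $v$ to its trace on the middle part $\frac32\varepsilon\le|x'|\le\frac12$. There $h=|x'|-\varepsilon\ge\frac13|x'|$. Along the arcs (3), with $x'=\rho\omega$, Fact 4 gives $|g(\rho\omega)|\le|v(\rho,\alpha,\omega)|+\int_0^{\pi/4}\rho|\nabla v|d\beta$ for a.e. $\alpha$. Take $p$-th powers and average over $\alpha$: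
$$|g(\rho\omega)|^p\le C\int_0^{\pi/4}\big(|v|^p+\rho^p|\nabla v|^p\big)d\alpha .$$
Multiply by $\rho^{1-p}\rho^{n-2}$ and integrate in $\rho,\omega$. The volume element is $(\rho\cos\alpha)^{n-2}\rho\,d\rho\,d\alpha\,d\omega$ with $\cos\alpha\ge2^{-1/2}$, so this part of $\int|g|^ph^{1-p}$ is at most $C\int_{B_{1/2}^+\setminus B_\varepsilon}(|v|^p|x|^{-p}+|\nabla v|^p)\le C\mathcal E$ by (10). With Step 1 this is $(\mathrm H_p)$. $\square$

## 8. Proof of Theorem 1

Let $\Omega$ be as in (7) with $N_j=\overline{B'(0,\varepsilon_j)}$, $\varepsilon_j\le\frac1{32}$, $\varepsilon_j\to0$. By Lemmas 5 and 7, $[1,\infty]\setminus\{n\}\subset A_\Omega$.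

Suppose that $E:W^{1,n}(\Omega)\to W^{1,n}(\mathbb R^n)$ is a bounded extension operator. Fix $j$, let $\psi,w$ be as in Lemma 3 with $\varepsilon=\varepsilon_j$, and define $u_j(z_j+R_jx)=\psi(x)w(x)$ on $\Omega$. The integral $\int|\nabla u|^n$ is invariant under scaling and $R_j\le1$, so Lemma 3(a) with $p=n$ gives $\|u_j\|_{W^{1,n}(\Omega)}\le C$ with $C$ independent of $j$. The function $f(x)=(Eu_j)(z_j+R_jx)$ equals $\psi w$ a.e. on $B_{1/4}\setminus H_j$. By Lemma 3(b) and scale invariance,
$$\|Eu_j\|_{W^{1,n}(\mathbb R^n)}^n\ge\int_{B_{1/4}}|\nabla f|^n\ge c\int_{4\varepsilon_j}^{1/4}\frac{d\rho}\rho=c\log\frac1{16\varepsilon_j}\longrightarrow\infty,$$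
which contradicts the boundedness of $E$. So $n\notin A_\Omega$, and $A_\Omega=[1,\infty]\setminus\{n\}$. $\blacksquare$

**Remark.** Formula (6) does not mention $p$, and neither does the extension from $B_{10}$ by $x\mapsto100x/|x|^2$. So on this bounded $\Omega$ there is one linear operator on $W^{1,1}(\Omega)$ which is bounded from $W^{1,p}(\Omega)$ to $W^{1,p}(\mathbb R^n)$ for every $p\ne n$ and not for $p=n$. Hence no theorem of the form "bounded at $p$ and at $q$ implies bounded in between" holds for operators on the spaces $W^{1,p}(\Omega)$ of this domain.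

## 9. Cantor families of necks

By Lemma 7 a single neck can only spoil $p=n$. To spoil another exponent $s$ we count again, for necks that branch. Suppose that at each scale $\ell_k=\lambda^k\ell_0$, $k\le m$, the necks are grouped into $N_k$ clusters of size about $\ell_k$, the last ones being the necks themselves. A jump costs about $1+N_m\ell_m^{n-p}$ inside the domain, while an extension has to jump around each cluster at each scale and pays about $\sum_{k<m}N_k\ell_k^{n-p}$. If $N_k\approx\lambda^{-k(n-s)}$, the terms are $\approx\lambda^{k(s-p)}$, a geometric sequence, comparable to the larger of its two ends unless $p=s$, when the sum is $\approx m$. So the necks should form a generation of a Cantor set of dimension $n-s$. This needs $n-s<n-1$, that is, $s>1$.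

Let $F\subset(1,n]$ be compact and nonempty (for $F=\emptyset$ a ball proves Theorem 2(1)). Put $M=2^{n-1}$ and fix $\lambda\in(0,\frac12)$ with
$$n-\frac{(n-1)\log2}{\log(1/\lambda)}\le\min F;$$
this is possible because the left side tends to $1$ as $\lambda\to\frac12$. Let $\tau=\frac{1-2\lambda}4$, $\ell_0=\frac1{16n}$, $\ell_k=\lambda^k\ell_0$. From here to the end of Section 11, constants depend on $n,p,\lambda$ only.

**Definition (the neck set $N(s,m)$, $s\in F$, $m\ge1$).** Let $\beta=\frac{(n-s)\log(1/\lambda)}{\log M}$; by the choice of $\lambda$, $\beta\in[0,1]$. Let $N_k=M^{\lfloor k\beta\rfloor}$. Then $N_{k+1}/N_k\in\{1,M\}$, and $M^{k\beta}=\lambda^{-k(n-s)}$ gives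
$$M^{-1}\lambda^{-k(n-s)}\le N_k\le\lambda^{-k(n-s)}. \tag{11}$$
Let $Q_0\subset\mathbb R^{n-1}$ be the closed cube of side $\ell_0$ centred at $0$; $Q_0\subset B'(0,\frac1{16})$. Given the $N_k$ cubes of generation $k$, of side $\ell_k$, divide each into $M$ dyadic subcubes of side $\ell_k/2$. In all of them (if $N_{k+1}=MN_k$) or in one of them (if $N_{k+1}=N_k$) put the concentric closed cube of side $\ell_{k+1}$, a *child*. For $Q$ of generation $m$ with centre $c_Q$ let $b_Q=\overline{B'(c_Q,\ell_m/8)}$, and let $N=N(s,m)$ be the union of these balls. For $Q$ of generation $k<m$ let $P_Q=Q\setminus\bigcup(\text{children of }Q)$.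

**Example.** Let $n=2$, $F=\{\frac32\}$. Then $M=2$, and $\lambda=\frac14$ is allowed. It gives $\beta=1$: every interval has two children of a quarter of its length, and $N_k\ell_k^{2-p}=\ell_0^{2-p}\,4^{k(p-3/2)}$. If $s=n$, then $\beta=0$ and there is a single neck of radius $\ell_m/8$.

Since $(\frac12\ell_k-\lambda\ell_k)/2=\tau\ell_k$, children have distance $\ge\tau\ell_k$ from the boundary of their parent and $\ge2\tau\ell_k$ from each other. In particular $N$ is a finite disjoint union of closed balls in $\overline{B'(0,1/2)}$, as a hole requires. We need five bounds.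

1. If $Q$ has generation $k<m$, $N\cap Q$ has distance $\ge\tau\ell_k$ from $\partial Q$, because $N\cap Q$ lies in the children of $Q$. If $Q$ has generation $m$, $N\cap Q=b_Q$ has distance $\frac38\ell_m\ge\tau\ell_m$ from $\partial Q$.
2. If $Q$ has generation $k<m$, then $\tau\lambda\ell_k\le h\le\sqrt n\,\ell_k$ on $P_Q$. The upper bound holds since $Q\cap N\ne\emptyset$. For the lower bound let $x'\in P_Q$ and $y\in N$. Then $y$ is in a cube $Q'$ of generation $k+1$, and $x'\notin Q'$, whether $Q'$ is a child of $Q$ or of another cube. The segment from $x'$ to $y$ crosses $\partial Q'$, so $|x'-y|\ge\tau\ell_{k+1}$ by bound 1. The distance from $x'$ to $\mathbb R^{n-1}\setminus B'$ is $\ge\frac{15}{16}$.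
3. If $Q$ has generation $m$, then $h\ge c\,(|x'-c_Q|-\ell_m/8)$ on $Q\setminus b_Q$. The bracket is the distance to $b_Q$ and is at most $\frac12\sqrt n\,\ell_m$, while the rest of $N$ is at distance $\ge\frac38\ell_m$ by bound 1, and $\mathbb R^{n-1}\setminus B'$ at distance $\ge\frac{15}{16}$.
4. $h\ge\tau\ell_0$ on $\{|x'|\le\frac12\}\setminus Q_0$, by bound 1 for $Q_0$ and since $1-|x'|\ge\frac12$.
5. $h\ge\frac78(1-|x'|)$ on $\{\frac12<|x'|<1\}$, since the distance to $N$ is $\ge\frac12-\frac1{16}=\frac7{16}\ge\frac78(1-|x'|)$.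

## 10. The Hardy inequality on the tree of cubes

**Lemma 8.** For $1\le p<\infty$, $p\ne s$, $(\mathrm H_p)$ holds for $N(s,m)$ with $K\le C(n,p,\lambda)\,(1-\lambda^{|s-p|/p})^{-1}$, independent of $m$.

*Proof.* Let $v,g$ be as in $(\mathrm H_p)$ and $\mathcal E=\int_{B_2^+}|\nabla v|^p$. As (8) used only $g=0$ on $\{1<|x'|<2\}$, we still have $\int_{B_2^+}|v|^p\le C\mathcal E$. For $Q$ of generation $k\le m$ put $T_Q=Q\times(\ell_{k+1},\ell_k)\subset B_2^+$ and let $v_Q$ be the average of $v$ over $T_Q$. The boxes $T_Q$ are pairwise disjoint: cubes of one generation are disjoint, and boxes of different generations have different heights.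

**Step 1.** We control the averages $v_Q$ at the root, between neighbours in the tree, and at the leaves.

(i) Root: $|v_{Q_0}|^p\le C\int_{B_2^+}|v|^p\le C\mathcal E$.

(ii) Neighbours: let $Q'$ be a child of $Q$, of generation $k$. Put $D=Q'\times(\ell_{k+1},\ell_k)\subset T_Q$ and $Y=Q'\times(\ell_{k+2},\ell_k)$; up to a null set $Y=D\cup T_{Q'}$. Fact 3 on $T_Q$ and on $Y$, with $S=D$, bounds $|v_Q-v_D|^p$ and $|v_{Q'}-v_D|^p$, so
$$\ell_k^{n-p}|v_Q-v_{Q'}|^p\le C\int_{T_Q\cup T_{Q'}}|\nabla v|^p .$$
Each box occurs for at most $M+1$ pairs, so the sum over all pairs (parent, child) is at most $C\mathcal E$.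

(iii) Leaves: let $Q$ have generation $m$. As $g=0$ on $b_Q$, (4) gives $\int_{b_Q\times(0,\ell_m)}|v|^p\le\ell_m^p\int_{b_Q\times(0,\ell_m)}|\nabla v|^p$. Fact 3 on $Q\times(0,\ell_m)$ with $S=b_Q\times(0,\ell_m)$ then yields
$$\ell_m^{-p}\int_{Q\times(0,\ell_m)}|v|^p+\ell_m^{n-p}|v_Q|^p\le C\int_{Q\times(0,\ell_m)}|\nabla v|^p. \tag{12}$$

**Step 2.** We reduce $(\mathrm H_p)$ to a sum over the tree:
$$\int_{B'\setminus N}|g|^ph^{1-p}\le C\mathcal E+C\sum_{k=0}^m\ \sum_{Q\text{ of gen. }k}\ell_k^{n-p}|v_Q|^p. \tag{13}$$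
Split $B'\setminus N$ into four kinds of regions.

On $\frac12<|x'|<1$, bound 5 and Lemma 6 with $c=0$, $a=1$ give $\le C\mathcal E$.

On $|x'|\le\frac12$, $x'\notin Q_0$, we have $h\ge\tau\ell_0$, so $h^{1-p}\le C$. By (1), $|g(x')|^p\le C(|v(x',t)|^p+\int_0^1|\partial_tv|^pd\tau)$ for $0<t<1$; averaging over $t$ we get at most $C\int_{B_2^+}(|v|^p+|\nabla v|^p)\le C\mathcal E$.

On $P_Q$, $Q$ of generation $k<m$, we have $h^{1-p}\le C\ell_k^{1-p}$ by bound 2. Compare $g(x')$ with $v(x',t)$, $\ell_{k+1}<t<\ell_k$, by (1): $|g(x')|^p\le C(|v(x',t)|^p+\ell_k^{p-1}\int_0^{\ell_k}|\partial_tv|^pd\tau)$. Average over $t$, integrate over $P_Q$, and use Fact 3 on $T_Q$: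
$$\ell_k^{1-p}\int_{P_Q}|g|^p\le C\Big(\ell_k^{-p}\int_{T_Q}|v|^p+\int_{P_Q\times(0,\ell_k)}|\nabla v|^p\Big)\le C\Big(\ell_k^{n-p}|v_Q|^p+\int_{T_Q}|\nabla v|^p+\int_{P_Q\times(0,\ell_k)}|\nabla v|^p\Big).$$
The sets $P_Q$, over all generations $<m$, are pairwise disjoint, hence so are the sets $P_Q\times(0,\ell_k)$. Summing, the gradient terms give $C\mathcal E$.

On $Q\setminus b_Q$, $Q$ of generation $m$: where $|x'-c_Q|<\frac3{16}\ell_m$ use bound 3 and Lemma 6 with $c=c_Q$, $a=\ell_m/8$, roles exchanged; here $T\subset Q\times(0,\ell_m)$. On the rest $h\ge c\ell_m$ by bound 3, and vertical lines, averaged over $0<t<\ell_m$, give $\le C\big(\ell_m^{-p}\int_{Q\times(0,\ell_m)}|v|^p+\int_{Q\times(0,\ell_m)}|\nabla v|^p\big)\le C\int_{Q\times(0,\ell_m)}|\nabla v|^p$ by (12). These sets are disjoint, and the sum is $\le C\mathcal E$. This proves (13).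

**Step 3.** We rewrite everything along branches of the tree. Let $\mu=\lambda^{s-p}$. For a generation-$m$ cube $\xi$ let $f_k(\xi)=v_Q$, where $Q\supset\xi$ has generation $k$. Each generation-$k$ cube contains $N_m/N_k$ cubes $\xi$, and by (11) $N_k\ell_k^{n-p}$ is comparable to $\mu^k$. So
$$\sum_{Q\text{ of gen. }k}\ell_k^{n-p}|v_Q|^p=\frac1{N_m}\sum_\xi N_k\ell_k^{n-p}|f_k(\xi)|^p\quad\text{is comparable to}\quad\frac1{N_m}\sum_\xi\mu^k|f_k(\xi)|^p .$$
In (ii) the pairs with parent in generation $k$ are indexed by the child, and $N_k\le N_{k+1}\le MN_k$; so (ii) becomes $\frac1{N_m}\sum_\xi\sum_{k<m}\mu^k|f_{k+1}-f_k|^p\le C\mathcal E$. And (12), summed over the leaves, becomes $\frac1{N_m}\sum_\xi\mu^m|f_m|^p\le C\mathcal E$.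

**Step 4.** We prove a discrete Hardy inequality on each branch, starting from the root if $p<s$ and from the leaf if $p>s$. Fix $\xi$ and put $b_k=\mu^{k/p}|f_k|$ $(0\le k\le m)$, $d_k=\mu^{k/p}|f_{k+1}-f_k|$ $(0\le k<m)$.

If $p<s$, then $\mu<1$ and $b_{k+1}\le\mu^{1/p}b_k+\mu^{1/p}d_k$. By Minkowski $\|b\|_{\ell^p}\le b_0+\mu^{1/p}\|b\|_{\ell^p}+\|d\|_{\ell^p}$, so $\|b\|_{\ell^p}\le(1-\mu^{1/p})^{-1}(b_0+\|d\|_{\ell^p})$.

If $p>s$, then $\mu>1$ and $b_k\le\mu^{-1/p}b_{k+1}+d_k$, so $\|b\|_{\ell^p}\le(1-\mu^{-1/p})^{-1}(b_m+\|d\|_{\ell^p})$.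

In both cases the factor is $(1-\lambda^{|s-p|/p})^{-1}$. Take $p$-th powers, average over $\xi$, and use (i), resp. the leaf bound, and (ii): the double sum in (13) is at most $C(1-\lambda^{|s-p|/p})^{-p}\mathcal E$. $\square$

## 11. The lost exponents, and the proof of Theorem 2(1)

**Lemma 9.** Let $\Omega$ be of the form (7), and suppose $N_j=N(s,m)$ for some $j$. If $p\in(1,n]$ and $|p-s|\le1/m$, then every bounded extension operator $E:W^{1,p}(\Omega)\to W^{1,p}(\mathbb R^n)$ satisfies $\|E\|^p\ge c(n,p,\lambda)\,m$.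

*Proof.* Write $R=R_j$, $z=z_j$, $a_k=N_k\ell_k^{n-p}$, $\kappa=\tau\lambda/2$.

**Step 1.** We take a jump that happens only in the necks, and bound its cost in $\Omega$. Let $w(x)=\min(1,\max(0,\frac12+\frac{x_n}{2\kappa\ell_m}))$, let $\psi$ be a Lipschitz cutoff with $0\le\psi\le1$, $\psi=1$ on $B_{3/8}$, $\psi=0$ off $B_{1/2}$, $|\nabla\psi|\le8$, and let $u(z+Rx)=\psi(x)w(x)$ on $\Omega$. Where $\nabla w\ne0$ in $B_{1/2}\setminus H_j$ we have $|x_n|<\kappa\ell_m$, and either $x'\in N$ or $h(x')<\kappa\ell_m$. By bounds 2 and 4, $h\ge\tau\lambda\ell_{m-1}=\tau\ell_m>\kappa\ell_m$ on all $P_Q$, and $h\ge\tau\ell_0>\kappa\ell_m$ on $\{|x'|\le\frac12\}\setminus Q_0$; so $x'$ lies in a generation-$m$ cube. The set in question has measure $\le CN_m\ell_m^n$, and there $|\nabla w|\le C/\ell_m$. As $R\le1$, $\|u\|^p_{W^{1,p}(\Omega)}\le CR^{n-p}(1+a_m)$.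

**Step 2.** We bound the cost of any extension from below, generation by generation. Let $f(x)=(Eu)(z+Rx)$ and $x'\in P_Q$, $Q$ of generation $k<m$. As $h(x')\le\sqrt n\,\ell_k$ and $\kappa\ell_m<\sqrt n\,\ell_k$, we have $f(x',x_n)=1$ for $\sqrt n\,\ell_k<x_n<2\sqrt n\,\ell_k$ and $f(x',x_n)=0$ for $-2\sqrt n\,\ell_k<x_n<-\sqrt n\,\ell_k$; all these points lie in $B_{3/8}$, since $|x'|\le\frac1{16}$ and $2\sqrt n\,\ell_0\le\frac18$. By Hölder, $\int_{|x_n|\le2\sqrt n\ell_k}|\nabla f|^pdx_n\ge c\ell_k^{1-p}$ for a.e. $x'\in P_Q$. Since $|P_Q|\ge(1-(2\lambda)^{n-1})\ell_k^{n-1}$ and the $P_Q$ are disjoint,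
$$\int|\nabla f|^p\ge c\sum_{k<m}N_k\ell_k^{n-1}\ell_k^{1-p}=c\sum_{k<m}a_k,\qquad\|Eu\|^p_{W^{1,p}(\mathbb R^n)}\ge R^{n-p}\int|\nabla f|^p .$$

**Step 3.** We compare. By Steps 1 and 2, $\|E\|^p\ge c\sum_{k<m}a_k/(1+a_m)$. By (11), $a_k$ is comparable to $\lambda^{k(s-p)}$, which is in $[\lambda,\lambda^{-1}]$ for $0\le k\le m$, because $k|s-p|\le1$. Hence $\|E\|^p\ge cm$. $\square$

**Proof of Theorem 2(1).** Let $(s_i)$ be a sequence with dense range in $F$, and use in (7) the holes of all $N(s_i,m)$, $i,m\ge1$, enumerated by $j$. If $p\in[1,\infty)\setminus F$, then $|s_i-p|\ge\operatorname{dist}(p,F)>0$ for all $i$, as $F$ is closed. So $K$ is uniform by Lemma 8, and $p\in A_\Omega$ by Lemma 5; also $\infty\in A_\Omega$. If $p\in F$, then for every $m$ there is $i$ with $|s_i-p|\le1/m$, and by Lemma 9 a bounded extension operator would satisfy $\|E\|^p\ge cm$ for all $m$, with $c$ independent of $m$. Hence $p\notin A_\Omega$, and $A_\Omega=[1,\infty]\setminus F$. $\blacksquare$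

## 12. Above $n$: density from $p$, connectivity from $q$

We turn to Theorem 2(2). Now $\Omega$ is an arbitrary domain with $p\in A_\Omega$ for some $1\le p<n$ and $q\in A_\Omega$ for some $n<q\le\infty$. Functions in $W^{1,r}_{loc}$, $r>n$, are represented continuously. Constants depend on $n$, on $\Omega$ (through $p$, $q$ and the norms of the two extension operators) and on $r$. Neither hypothesis can give an operator for $r$ by itself, so we extract geometry from each: the exponent $p$ says that $\Omega$ is thick at all its points, the exponent $q$ that nearby points are joined nearby. Together they give a Morrey inequality on $\Omega$, from which a new extension operator is built.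

**Lemma 10.** Let $n<r<\infty$. There is $c_0>0$ such that: if $z\in\Omega$, $0<\rho\le1$, $v:\Omega\cap B(z,\rho)\to[0,1]$ is continuous and weakly differentiable, $v(z)=1$ and $\int_{\Omega\cap B(z,\rho)}|\nabla v|^r\le\rho^{n-r}$, then $|\{v>0\}\cap B(z,\rho)|\ge c_0\rho^n$. In particular ($v\equiv1$) $|\Omega\cap B(z,\rho)|\ge c_0\rho^n$.

*Proof.* **Step 1.** We set up a De Giorgi iteration between levels $0$ and $\frac12$ and radii $\frac34\rho$ and $\frac12\rho$. For $j\ge0$ let
$$k_j=\tfrac12(1-2^{-j}),\quad\rho_j=\rho(\tfrac12+2^{-j-2}),\quad A_j=\{x\in\Omega\cap B(z,\rho_j):v>k_j\},\quad y_j=\rho^{-n}|A_j| .$$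
Let $\psi_j$ be a Lipschitz cutoff with $0\le\psi_j\le1$, $\psi_j=1$ on $B(z,\rho_{j+1})$, $\psi_j=0$ off $B(z,\rho_j)$, $|\nabla\psi_j|\le2^{j+3}/\rho$. Then $w=\psi_j(v-k_j)_+$, extended by $0$ to $\Omega$, is in $W^{1,p}(\Omega)$, because $p<n<r$ and everything lives in a bounded set.

**Step 2.** We use $p\in A_\Omega$ through Sobolev's inequality. With $\frac1{p^*}=\frac1p-\frac1n$, applied to the extension of $w$, it gives $\|w\|_{L^{p^*}(\Omega)}\le C\|w\|_{W^{1,p}(\Omega)}$. Since $w\ge k_{j+1}-k_j=2^{-j-2}$ on $A_{j+1}$, $w\le1$ vanishes off $A_j$, and $\|\nabla v\|_{L^p(A_j)}\le\rho^{\frac nr-1}|A_j|^{\frac1p-\frac1r}$ by Hölder,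
$$2^{-j-2}|A_{j+1}|^{1/p^*}\le C\Big(|A_j|^{1/p}+\tfrac{2^{j+3}}\rho|A_j|^{1/p}+\rho^{\frac nr-1}|A_j|^{\frac1p-\frac1r}\Big).$$
Insert $|A_j|=\rho^ny_j$ and divide by $\rho^{n/p^*}=\rho^{\frac np-1}$. As $\rho\le1$ and $y_j\le|B_1|$, the right side becomes at most $C2^jy_j^{\frac1p-\frac1r}$. So
$$y_{j+1}\le C_1b^jy_j^{1+\alpha},\qquad b=4^{p^*}>1,\quad1+\alpha=p^*\big(\tfrac1p-\tfrac1r\big)>1,$$
the last because $r>n$.

**Step 3.** We iterate. Let $c_0=C_1^{-1/\alpha}b^{-1/\alpha^2}$ and suppose $y_0\le c_0$. By induction $y_j\le b^{-j/\alpha}y_0$: indeed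
$$y_{j+1}\le C_1b^jb^{-j(1+\alpha)/\alpha}y_0^{1+\alpha}=b^{-j/\alpha}y_0\cdot C_1y_0^\alpha\le b^{-j/\alpha}y_0\,b^{-1/\alpha}.$$
So $y_j\to0$ and $|\{v>\frac12\}\cap B(z,\rho/2)|=0$, contrary to $v(z)=1$ and continuity. Hence $|A_0|\ge c_0\rho^n$, and $A_0\subset\{v>0\}\cap B(z,\rho)$. $\square$

**Example.** The proof used only $p$. So for the outward cusp $\Omega=\{0<x_1<1,\ |(x_2,\dots,x_n)|<x_1^2\}$ we see that $A_\Omega\cap[1,n)=\emptyset$: for $z=(t,0,\dots,0)$ with $0<t<\rho$, $|\Omega\cap B(z,\rho)|\le C\int_0^{2\rho}x_1^{2(n-1)}dx_1=C\rho^{2n-1}$, which is much smaller than $\rho^n$.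

**Lemma 11.** There is $\Lambda\ge3$ such that any $x,y\in\Omega$ with $0<\rho=|x-y|\le1/\Lambda$ lie in the same component of $\Omega\cap B(x,\Lambda\rho)$.

*Proof.* Let $\Lambda\ge3$, $\Lambda\rho\le1$, let $V$ be the component of $\Omega\cap B(x,\Lambda\rho)$ containing $x$, and suppose $y\notin V$. Let $\psi$ be a cutoff with $0\le\psi\le1$, $\psi=1$ on $B(x,\Lambda\rho/2)$, $\psi=0$ off $B(x,\Lambda\rho)$, with Lipschitz constant $2/(\Lambda\rho)$.

**Step 1.** We check that $u=\psi\chi_V$ is locally Lipschitz in $\Omega$ with $|\nabla u|\le2/(\Lambda\rho)$ a.e. Let $a,b$ lie in a ball contained in $\Omega$. If $[a,b]\subset B(x,\Lambda\rho)$, then $a,b$ are in the same component, and $|u(a)-u(b)|\le|\psi(a)-\psi(b)|$. Otherwise $[a,b]$ contains a point where $\psi=0$, and $|u(a)-u(b)|\le\psi(a)+\psi(b)\le\frac2{\Lambda\rho}|a-b|$.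

**Step 2.** We use $q\in A_\Omega$ through Morrey's inequality. By Step 1 and $\Lambda\rho\le1$, $\|u\|_{W^{1,q}(\Omega)}\le C(\Lambda\rho)^{\frac nq-1}$ (with $\frac nq=0$ if $q=\infty$). We have $u(x)=1$ and $u(y)=0$. The continuous representative of the extension agrees with $u$ on $\Omega$, so
$$1=|u(x)-u(y)|\le C\rho^{1-\frac nq}(\Lambda\rho)^{\frac nq-1}=C\Lambda^{\frac nq-1},$$
with $C$ independent of $\Lambda$. This is false if $\Lambda$ is large; fix such a $\Lambda$. $\square$

This proof used only $q$. The slit ball of Section 2 violates the conclusion for points close to each other on both sides of the middle of the slit.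

Now we combine. A continuous function that changes by $J$ between $x$ and $y$ takes all values in between on a connected set near $x$. If its gradient were small compared with $J$, each of many disjoint layers of values would occupy a fixed proportion of the ball, and there is no room for that.

**Lemma 12.** Let $n<r<\infty$. There is $C$ such that if $u\in W^{1,r}(\Omega\cap B)$ for every ball $B$, and $x,y\in\Omega$, $0<\rho=|x-y|\le1/\Lambda$, then
$$|u(x)-u(y)|\le C\rho^{1-\frac nr}\Big(\int_{\Omega\cap B(x,(\Lambda+1)\rho)}|\nabla u|^r\Big)^{1/r}.$$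

*Proof.* Let $I$ be the last factor and assume $J=u(y)-u(x)>0$; the case $J<0$ follows by considering $-u$. Let $c_0$ be from Lemma 10, let $m$ be an integer with $mc_0>|B_1|(\Lambda+1)^n$, and $a_i=u(x)+(i-\frac12)J/m$, $1\le i\le m$. By Lemma 11, $x,y$ lie in a connected set $V\subset\Omega\cap B(x,\Lambda\rho)$, so there are $x_i\in V$ with $u(x_i)=a_i$. The functions $v_i=(1-\frac{2m}J|u-a_i|)_+$ have pairwise disjoint sets $\{v_i>0\}$, because the $a_i$ are $J/m$ apart, and $v_i(x_i)=1$, $|\nabla v_i|\le\frac{2m}J|\nabla u|$. If $\frac{2m}JI\le\rho^{\frac nr-1}$, then Lemma 10 applies to every $v_i$ in $B(x_i,\rho)\subset B(x,(\Lambda+1)\rho)$, and adding up, $mc_0\rho^n\le|B_1|(\Lambda+1)^n\rho^n$, a contradiction. So $J<2m\rho^{1-\frac nr}I$. $\square$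

## 13. A Whitney extension from the Morrey inequality, and the proof of Theorem 2(2)

Let $n<r\le\infty$ and $u\in W^{1,r}(\Omega)$. We construct $Eu$.

**Step 1.** We turn Lemma 12 into a pointwise inequality. If $r<\infty$, let $r'=\frac{n+r}2\in(n,r)$ and $g=\big(\mathcal M(|\nabla u|^{r'}\chi_\Omega)\big)^{1/r'}$. Since $r/r'>1$, the maximal theorem gives $\|g\|_{L^r(\mathbb R^n)}\le C\|\nabla u\|_{L^r(\Omega)}$. By Lemma 12 with exponent $r'$ and $x=b$, $y=a$, where the integral is at most $C|a-b|^n\,g(b)^{r'}$,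
$$|u(a)-u(b)|\le C|a-b|\,g(b),\qquad a,b\in\Omega,\ |a-b|\le1/\Lambda. \tag{14}$$
If $r=\infty$, Lemma 12 with exponent $n+1$ gives (14) with $g\equiv\|\nabla u\|_{L^\infty(\Omega)}$, and the argument below covers this case too.

**Step 2.** We show $|\partial\Omega|=0$, so that the boundary can be ignored. If $x_0\in\partial\Omega$ and $0<\rho\le1$, choose $z\in\Omega$ with $|z-x_0|<\rho$; Lemma 10 gives $|\Omega\cap B(x_0,2\rho)|\ge c_0\rho^n$. So no point of $\partial\Omega$ is a density point of the closed set $\mathbb R^n\setminus\Omega\supset\partial\Omega$, and $|\partial\Omega|=0$ by Lebesgue's density theorem.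

**Step 3.** We define the extension near $\Omega$. Let $\delta(x)=\operatorname{dist}(x,\Omega)$, so $\{\delta>0\}=\mathbb R^n\setminus\overline\Omega$. If this set is nonempty, let $\{Q\}$ be its Whitney decomposition, $\operatorname{diam}Q\le\operatorname{dist}(Q,\Omega)\le4\operatorname{diam}Q$, and $\{\varphi_Q\}$ a subordinate smooth partition of unity: $0\le\varphi_Q$, $\operatorname{supp}\varphi_Q\subset\frac65Q$, $|\nabla\varphi_Q|\le C/\operatorname{diam}Q$, the cubes $\frac65Q$ have bounded overlap. A point $x\in\frac65Q$ has distance at most $\frac1{10}\operatorname{diam}Q$ from $Q$, so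
$$\tfrac9{10}\operatorname{diam}Q\le\delta(x)\le\tfrac{51}{10}\operatorname{diam}Q\qquad(x\in\tfrac65Q).$$
Choose $x_Q\in\Omega$ with $\operatorname{dist}(x_Q,Q)\le5\operatorname{diam}Q$, let $B_Q=B(x_Q,\operatorname{diam}Q)$, and let $u_Q$ be the average of $u$ on $B_Q\cap\Omega$. If $x\in\frac65Q$, every point of $B_Q$ is at distance less than $(\frac1{10}+1+5+1)\operatorname{diam}Q\le8\delta(x)$ from $x$. Thus, using Lemma 10,
$$B_Q\subset B(x,8\delta(x)),\qquad|B_Q\cap\Omega|\ge c\,\delta(x)^n\ \text{ if }\operatorname{diam}Q\le1\qquad(x\in\tfrac65Q). \tag{15}$$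
Let $\rho_2=\frac1{9\Lambda}\le\frac1{27}$. Cubes with $\frac65Q\cap\{\delta<\rho_2\}\ne\emptyset$ have $\operatorname{diam}Q\le\frac{10}9\rho_2\le1$. Define
$$F=u\ \text{ on }\Omega,\qquad F=\sum_Q\varphi_Qu_Q\ \text{ on }\{0<\delta<\rho_2\}.$$

**Step 4.** We prove three estimates outside $\overline\Omega$. Let $x\notin\overline\Omega$ with $\delta(x)<\rho_2$.

(a) $|F(x)|\le C\,\mathcal M(|u|\chi_\Omega)(x)$. Indeed, by (15) each $u_Q$ with $\varphi_Q(x)\ne0$ satisfies $|u_Q|\le C\delta(x)^{-n}\int_{B(x,8\delta(x))}|u|\chi_\Omega$.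

(b) If $a\in\Omega$ and $|x-a|\le\rho_2$, then $|F(x)-u(a)|\le C|x-a|\,\mathcal Mg(x)$. If $\varphi_Q(x)\ne0$ and $b\in B_Q\cap\Omega$, then $|a-b|\le|a-x|+8\delta(x)\le9|x-a|\le1/\Lambda$, so (14) applies. Average it over $b\in B_Q\cap\Omega$; by (15), $|u_Q-u(a)|\le C|x-a|\,\mathcal Mg(x)$. Finally $F(x)-u(a)=\sum_Q\varphi_Q(x)(u_Q-u(a))$.

(c) If $\delta(x)\le\rho_2/4$ and $|\zeta-x|\le\delta(x)/4$, then $|\nabla F(\zeta)|\le C\,\mathcal Mg(x)$. Here $\frac34\delta(x)\le\delta(\zeta)\le\frac54\delta(x)$. Choose $a\in\Omega$ with $|x-a|\le2\delta(x)$. Since $\sum_Q\nabla\varphi_Q=0$, $\nabla F(\zeta)=\sum_Q\nabla\varphi_Q(\zeta)(u_Q-u(a))$. For the relevant $Q$ we have $\zeta\in\frac65Q$, so $B_Q\subset B(\zeta,8\delta(\zeta))\subset B(x,11\delta(x))$ and $|B_Q\cap\Omega|\ge c\,\delta(x)^n$. For $b\in B_Q\cap\Omega$, $|a-b|\le13\delta(x)\le\frac{13}4\rho_2\le1/\Lambda$. Averaging (14) as in (b), $|u_Q-u(a)|\le C\delta(x)\mathcal Mg(x)$, while $|\nabla\varphi_Q(\zeta)|\le C/\delta(x)$, and boundedly many $Q$ occur.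

**Step 5.** We join the estimates across $\partial\Omega$. Let $U'=\{\delta<\rho_2/16\}$ and $G=g+\mathcal Mg$. We claim that for $x,y\in U'\setminus\partial\Omega$ with $|x-y|\le\rho_2/16$,
$$|F(x)-F(y)|\le C|x-y|\,(G(x)+G(y)). \tag{16}$$
If $x,y\in\Omega$, this is (14). If exactly one of them is in $\Omega$, it is (b). Otherwise both are outside $\overline\Omega$; let $\delta(x)\ge\delta(y)$. If $|x-y|<\delta(x)/4$, integrate (c) along the segment. If $|x-y|\ge\delta(x)/4$, choose $a\in\Omega$ with $|y-a|\le2\delta(y)\le8|x-y|$; then $|x-a|\le9|x-y|\le\rho_2$, and we apply (b) to $(x,a)$ and to $(y,a)$.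

**Step 6.** We conclude that $F$ is Sobolev near $\overline\Omega$. Let $V=\{\delta<\rho_2/32\}$, an open set. For a unit vector $e$ and $0<t<\rho_2/32$, $x\in V$ implies $x+te\in U'$, and since $|\partial\Omega|=0$, (16) holds with $y=x+te$ for a.e. $x\in V$. Hence
$$\Big\|\frac{F(\cdot+te)-F}t\Big\|_{L^r(V)}\le C\|G\|_{L^r(\mathbb R^n)} .$$
By (a) and the maximal theorem, $\|F\|_{L^r(V)}\le C\|u\|_{L^r(\Omega)}$. As $1<r\le\infty$, the difference quotient criterion gives $F\in W^{1,r}(V)$ with
$$\|\nabla F\|_{L^r(V)}\le C\|G\|_{L^r}\le C\|\nabla u\|_{L^r(\Omega)};$$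
for $r<\infty$ this uses the maximal theorem and the bound for $g$, and for $r=\infty$, $G$ is the constant $2\|\nabla u\|_\infty$.

**Step 7.** We cut off. Set $Eu=\chi F$ with $\chi=(1-64\delta/\rho_2)_+$, extended by $0$. The function $\chi$ is Lipschitz, equals $1$ on $\Omega$, and its support, contained in $\{\delta\le\rho_2/64\}$, has distance $\ge\rho_2/64$ from $\mathbb R^n\setminus V$. So $E$ is linear, $Eu=u$ on $\Omega$, and $E$ is bounded from $W^{1,r}(\Omega)$ to $W^{1,r}(\mathbb R^n)$. If $\overline\Omega=\mathbb R^n$, then $V=\mathbb R^n$, there are no Whitney cubes, (14) alone gives (16), and $Eu=u$ a.e. Since $r\in(n,\infty]$ was arbitrary, $(n,\infty]\subset A_\Omega$, which is Theorem 2(2). $\blacksquare$
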